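\title{The cofinality of automorphism groups of saturated structures}

\begin{abstract}
The cofinality of a group that is not finitely generated is the least cardinality of a chain of proper subgroups whose union is the group. We prove that $\operatorname{cf}(\operatorname{Aut}(\mathcal M))\le\operatorname{cf}(\operatorname{Sym}(\kappa))$ for every saturated structure $\mathcal M$ of regular infinite cardinality $\kappa$. This confirms a conjecture stated under the additional hypothesis $\kappa^{<\kappa}=\kappa$. The inequality follows from a generation theorem: the symmetric group on the universe of $\mathcal M$ is generated by $\operatorname{Aut}(\mathcal M)$ together with four further permutations, in words of length at most $168$. The same holds for every permutation group that contains the pointwise stabilizer in $\operatorname{Aut}(\mathcal M)$ of a set of size less than $\kappa$.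
\end{abstract}

\section{Introduction}\label{sec:intro}

A group $G$ that is not finitely generated is the union of a chain of proper subgroups. Indeed, let $(g_\alpha)_{\alpha<\mu}$ list a generating set of least cardinality $\mu$; the subgroups $\langle g_\beta:\beta<\alpha\rangle$ for $\alpha<\mu$ are proper, since each has fewer than $\mu$ generators, and their union is $G$. The \emph{cofinality} $\operatorname{cf}(G)$ is the least cardinal $\lambda$ such that $G$ is the union of a chain of $\lambda$ proper subgroups. It measures how long it takes to exhaust $G$ from below. It is infinite, because a finite chain has a largest member, and it is at most $|G|$, so a countable group that is not finitely generated has cofinality $\omega$. If $G$ maps onto a group $H$ that is not finitely generated, then preimages of chains give $\operatorname{cf}(G)\le\operatorname{cf}(H)$.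

Let $\operatorname{Sym}(\kappa)$ be the group of all permutations of an infinite cardinal $\kappa$. Macpherson and Neumann proved that $\operatorname{cf}(\operatorname{Sym}(\kappa))>\kappa$, and Thomas proved that $\operatorname{cf}(\operatorname{Aut}(\mathcal M))\le\operatorname{cf}(\operatorname{Sym}(\omega))$ for every countable $\omega$-categorical structure $\mathcal M$. A first-order structure $\mathcal M$ of cardinality $\kappa$ is \emph{saturated} if it is $\kappa$-saturated, that is, if every type over fewer than $\kappa$ parameters from $\mathcal M$ is realized in $\mathcal M$; Section~\ref{sec:sat} recalls these notions. The following conjecture is posed in \cite{RG}.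

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\kappa$ be a regular infinite cardinal with $\kappa^{<\kappa}=\kappa$, and let $\mathcal M$ be a saturated structure of cardinality $\kappa$. Then $\operatorname{cf}(\operatorname{Aut}(\mathcal M))\le\operatorname{cf}(\operatorname{Sym}(\kappa))$.}
\medskip

A set of size $\kappa$ with no structure is saturated, and its automorphism group is $\operatorname{Sym}(\kappa)$. So the conjecture says that the bare set has the largest cofinality among the saturated structures of its size. The next example verifies the first assertion and shows that extra structure can lower the cofinality, so that only an inequality can be expected.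

\begin{example}\label{ex:strict}
Let $M=(\omega\times\{0,1\})\sqcup R$ with $|R|=\kappa$, and let $\mathcal M$ have the unary predicates $P_n=\{n\}\times\{0,1\}$ for $n<\omega$. Let $p$ be a type over a set $A\subseteq M$ with $|A|<\kappa$, realized by $d$ in an elementary extension $\mathcal M'$. Each $P_n$ has the same two elements in $\mathcal M'$ as in $\mathcal M$, so if $d$ lies in $A$ or in some $P_n$, then $d\in M$. Otherwise pick $d'\in R\setminus A$; the transposition of $d$ and $d'$ is an automorphism of $\mathcal M'$ fixing $A$ pointwise, so $d'$ realizes $p$. Thus $\mathcal M$ is saturated, and the same argument without the predicates applies to the bare set. Now $\operatorname{Aut}(\mathcal M)\cong(\mathbb Z/2)^\omega\times\operatorname{Sym}(R)$ maps onto the infinite-dimensional $\mathbb F_2$-vector space $(\mathbb Z/2)^\omega$. Write a basis of this space as the union of an increasing $\omega$-chain of proper subsets; their spans form a chain of proper subgroups with union the whole space. Hence $\operatorname{cf}(\operatorname{Aut}(\mathcal M))=\omega<\operatorname{cf}(\operatorname{Sym}(\kappa))$.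
\end{example}

We prove the conjecture, and for regular $\kappa$ we remove the hypothesis $\kappa^{<\kappa}=\kappa$. The language of $\mathcal M$ is arbitrary. We write $M$ for the universe of $\mathcal M$ and identify $\operatorname{Sym}(M)$ with $\operatorname{Sym}(\kappa)$.

\begin{theorem}\label{thm:A}
Let $\kappa$ be a regular infinite cardinal with $\kappa^{<\kappa}=\kappa$, and let $\mathcal M$ be saturated of cardinality $\kappa$. Then there is a finite set $F\subset\operatorname{Sym}(M)$ with $\operatorname{Sym}(M)=\langle\operatorname{Aut}(\mathcal M)\cup F\rangle$. Consequently $\operatorname{cf}(\operatorname{Aut}(\mathcal M))\le\operatorname{cf}(\operatorname{Sym}(\kappa))$.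
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\kappa$ be a regular infinite cardinal, let $\mathcal M$ be saturated of cardinality $\kappa$, let $A\subset M$ with $|A|<\kappa$, and let $G$ be a group with $\operatorname{Aut}(\mathcal M)_{(A)}\le G\le\operatorname{Sym}(M)$, where $\operatorname{Aut}(\mathcal M)_{(A)}$ is the pointwise stabilizer of $A$. Then there is $F\subset\operatorname{Sym}(M)$ with $|F|\le4$ such that every element of $\operatorname{Sym}(M)$ is a product of at most $168$ elements of $G\cup F\cup F^{-1}$. Moreover, $\operatorname{Sym}(M)=\langle G,a,b\rangle$ for some two elements $a,b$, and $\operatorname{cf}(G)\le\operatorname{cf}(\operatorname{Sym}(\kappa))$.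
\end{theorem}

Theorem~\ref{thm:B} applies to $\operatorname{Aut}(\mathcal M)$, to the automorphism group of any reduct of $\mathcal M$, and to the stabilizers of sets of size less than $\kappa$, since each of these groups contains some $\operatorname{Aut}(\mathcal M)_{(A)}$. The generation statement fails for the well-order $(\kappa,<)$, which is not saturated, and it fails for $A=M$: in both cases $G$ may be trivial, and $\operatorname{Sym}(M)$ is not finitely generated. We have not tried to make the constant $168$ small, and we do not treat singular $\kappa$.

Generation is the right statement to aim for. The natural way to bound $\operatorname{cf}(G)$ for $G\le\operatorname{Sym}(M)$ is to intersect a chain for $\operatorname{Sym}(M)$ with $G$, and the only danger is that $G$ lies inside one member of the chain.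

\begin{lemma}\label{lem:cof}
Let $|M|=\kappa$ be infinite, $G\le\operatorname{Sym}(M)$, and $\operatorname{Sym}(M)=\langle G\cup F\rangle$ with $F$ finite. Then $G$ is not finitely generated and $\operatorname{cf}(G)\le\operatorname{cf}(\operatorname{Sym}(\kappa))$.
\end{lemma}

\begin{proof}
The group $\operatorname{Sym}(M)$ has cardinality $2^\kappa$. If $G$ were countable, $\langle G\cup F\rangle$ would be countable; so $G$ is uncountable, hence not finitely generated. Let $\mathcal C$ be a chain of $\lambda=\operatorname{cf}(\operatorname{Sym}(\kappa))$ proper subgroups with union $\operatorname{Sym}(M)$. Suppose $G\le K$ for some $K\in\mathcal C$. Each element of $F$ lies in a member of $\mathcal C$, and the largest of these finitely many members and $K$ contains $G\cup F$, so it equals $\operatorname{Sym}(M)$; this is impossible. Hence $\{K\cap G:K\in\mathcal C\}$ is a chain of at most $\lambda$ proper subgroups of $G$ with union $G$.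
\end{proof}

Section~\ref{sec:large} reduces generation to the task of inducing every permutation of some set $C\subseteq M$ of size $\kappa$. Section~\ref{sec:Q} shows in $(\mathbb Q,<)$ how the conjugates $g^{-1}sg$ of one permutation $s$ by automorphisms $g$ can do this, and Sections~\ref{sec:sat}--\ref{sec:code} carry the idea out when $\kappa^{<\kappa}=\kappa$, which proves Theorem~\ref{thm:A}. When $\kappa^{<\kappa}>\kappa$, a different argument shows that $\operatorname{Aut}(\mathcal M)$ alone induces every permutation of a suitable set (Section~\ref{sec:big}); the proof of Theorem~\ref{thm:A} does not use it. Section~\ref{sec:B} assembles Theorem~\ref{thm:B}.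

Permutations act on the left, and $[a,b]=aba^{-1}b^{-1}$. An ordinal is the set of all smaller ordinals. The symbol $\kappa^{<\kappa}$ denotes both the tree of sequences of elements of $\kappa$ of length less than $\kappa$ and its cardinality; $|\nu|$ is the length of a sequence $\nu$, and $\nu{}^\frown\alpha$ is $\nu$ followed by $\alpha$.

\section{From a large set to the whole symmetric group}\label{sec:large}

For $X\subseteq\Omega$ we regard $\operatorname{Sym}(X)$ as the subgroup of $\operatorname{Sym}(\Omega)$ consisting of the permutations that fix $\Omega\setminus X$ pointwise.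

\begin{lemma}\label{lem:large}
Let $|\Omega|=\kappa$ be infinite, let $\Gamma\subseteq\operatorname{Sym}(\Omega)$ be closed under inverses, and let $C\subseteq\Omega$ have size $\kappa$. Suppose that every permutation of $C$ is the restriction to $C$ of a product of at most $\ell$ elements of $\Gamma$. Then there are $t,r_1,r_2\in\operatorname{Sym}(\Omega)$ such that every element of $\operatorname{Sym}(\Omega)$ is a product of at most $16\ell+24$ elements of $\Gamma\cup\{t,r_1,r_2\}\cup\{t,r_1,r_2\}^{-1}$.
\end{lemma}

\begin{proof}
We say that a permutation has \emph{length at most $n$} if it is a product of at most $n$ of the listed generators; its inverse then has length at most $n$ as well. The difficulty is that the hypothesis says nothing about the action outside $C$. A commutator removes the unknown part.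

\emph{Step 1: commutators on a subset of $C$.} Partition $C=C_0\sqcup C_1\sqcup C_2$ into sets of size $\kappa$ and put $C_3=\Omega\setminus(C_1\cup C_2)$. Then $\Omega=C_1\sqcup C_2\sqcup C_3$, and $|C_3|=\kappa$ because $C_0\subseteq C_3$. For $u\in\operatorname{Sym}(C_2)$ choose $h_u$ of length at most $\ell$ that acts as $u$ on $C_2$ and as the identity on $C_0\cup C_1$. It preserves $C_1$ and $C_2$, hence also $C_3$. Let $t$ be an involution that exchanges $C_1$ and $C_3$ and fixes $C_2$ pointwise, and put $k_v=th_vt^{-1}$ for $v\in\operatorname{Sym}(C_2)$. Then $k_v$ preserves each of the three sets, acts as $v$ on $C_2$, and acts as the identity on $C_3=t(C_1)$. The commutator can be computed on each set separately, and it is trivial wherever one factor is: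
\[
\begin{array}{c|ccc}
 & C_1 & C_2 & C_3\\ \hline
h_u & \mathrm{id} & u & \text{unknown}\\
k_v & \text{unknown} & v & \mathrm{id}\\ \hline
{[h_u,k_v]} & \mathrm{id} & [u,v] & \mathrm{id}
\end{array}
\]
So every commutator $[u,v]$ in $\operatorname{Sym}(C_2)$ has length at most $\ell+(\ell+2)+\ell+(\ell+2)=4\ell+4$.

\emph{Step 2: a full symmetric group.} Partition $C_2=\bigsqcup_{n\in\mathbb Z}X_n$ into sets of size $\kappa$ and fix $z\in\operatorname{Sym}(C_2)$ with $z(X_n)=X_{n+1}$ for all $n$. Given $f\in\operatorname{Sym}(X_0)$, let $u\in\operatorname{Sym}(C_2)$ act as $z^nfz^{-n}$ on $X_n$ for $n\ge0$ and trivially on $X_n$ for $n<0$. Then $zuz^{-1}$ acts as $z^nfz^{-n}$ on $X_n$ for $n\ge1$ and trivially on $X_n$ for $n\le0$. Hence $[u,z]=u(zuz^{-1})^{-1}=f$, and every element of $\operatorname{Sym}(X_0)$ has length at most $4\ell+4$.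

\emph{Step 3: two overlapping copies.} Partition $\Omega=U_1\sqcup U_2\sqcup U_3$ into sets of size $\kappa$, and put $P=U_1\cup U_2$ and $Q=U_2\cup U_3$. The sets $X_0,P,Q$ and their complements have size $\kappa$, so there are $r_1,r_2$ with $r_1(X_0)=P$ and $r_2(X_0)=Q$. The elements of $\operatorname{Sym}(P)=r_1\operatorname{Sym}(X_0)r_1^{-1}$ and $\operatorname{Sym}(Q)=r_2\operatorname{Sym}(X_0)r_2^{-1}$ have length at most $4\ell+6$. It remains to write each $f\in\operatorname{Sym}(\Omega)$ as a product of at most four elements of $\operatorname{Sym}(P)\cup\operatorname{Sym}(Q)$, since $4(4\ell+6)=16\ell+24$. Put $V=f(U_1)$, so that $|\Omega\setminus V|=\kappa$.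

Suppose first that $|Q\setminus V|=\kappa$. We move $V$ into $P$ and then back onto $U_1$. Choose $W\subseteq U_2$ with $|W|=|V\cap Q|$ and $|U_2\setminus W|=\kappa$. Since $|Q\setminus V|=\kappa=|Q\setminus W|$, there is $\beta\in\operatorname{Sym}(Q)$ with $\beta(V\cap Q)=W$. Then $\beta(V)=(V\cap U_1)\cup W\subseteq P$, and $P\setminus\beta(V)\supseteq U_2\setminus W$ has size $\kappa=|P\setminus U_1|$. So the bijection $f^{-1}\beta^{-1}\colon\beta(V)\to U_1$ extends to some $\alpha\in\operatorname{Sym}(P)$. The permutation $\sigma=\alpha\beta f$ fixes $U_1$ pointwise, so $\sigma\in\operatorname{Sym}(Q)$, and $f=\beta^{-1}\alpha^{-1}\sigma$ has three factors.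

Suppose now that $|Q\setminus V|<\kappa$. Since $\Omega\setminus V=(U_1\setminus V)\cup(Q\setminus V)$, we have $|U_1\setminus V|=\kappa$. Let $\alpha_0\in\operatorname{Sym}(P)$ be an involution exchanging $U_1$ and $U_2$. Then $Q\setminus\alpha_0(V)\supseteq\alpha_0(U_1\setminus V)$ has size $\kappa$, so the first case applies to $\alpha_0f$, and $f=\alpha_0(\alpha_0f)$ has four factors.
\end{proof}

\section{The idea in the rational order}\label{sec:Q}

In $(\mathbb Q,<)$ automorphisms alone induce only order-preserving permutations of a subset, so an extra permutation $s$ is needed in Lemma~\ref{lem:large}. One permutation can serve for uncountably many purposes, because its conjugates read off different parts of it. Let $C=\omega\subseteq\mathbb Q$. For $\varepsilon\in2^\omega$ let $f_\varepsilon\in\operatorname{Sym}(\omega)$ exchange $2k$ and $2k+1$ when $\varepsilon_k=1$ and fix both when $\varepsilon_k=0$. Let $s$ exchange $2k+\frac12$ and $2k+\frac32$ for every $k<\omega$ and fix all other rationals. Define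
\[
g_\varepsilon(2k)=2k+\tfrac{\varepsilon_k}2,\qquad g_\varepsilon(2k+1)=2k+1+\tfrac{\varepsilon_k}2 .
\]
Since $g_\varepsilon(i)\in\{i,i+\frac12\}$, this map is increasing and unbounded on $\omega$. It extends to an automorphism of $(\mathbb Q,<)$ that is affine on each interval $[i,i+1]$ and a translation on the negative rationals. If $\varepsilon_k=0$, then $g_\varepsilon$ and $s$ fix $2k$ and $2k+1$. If $\varepsilon_k=1$, then
\[
2k\ \overset{g_\varepsilon}{\longmapsto}\ 2k+\tfrac12\ \overset{s}{\longmapsto}\ 2k+\tfrac32\ \overset{g_\varepsilon^{-1}}{\longmapsto}\ 2k+1,
\]
and $2k+1$ travels along the same path backwards to $2k$. So $g_\varepsilon^{-1}sg_\varepsilon$ restricts to $f_\varepsilon$ on $C$, for each of the $2^{\aleph_0}$ sequences $\varepsilon$.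

Two things made this work. First, each point $i\in C$ has several possible images, and every choice of images extends to an automorphism. Second, the image chosen for $i$ records what the permutation $f$ does near $i$, so that $s$, seeing only this image, knows where to send it. In a general saturated structure the images available for the $i$th point depend on the images of the earlier points, so they are indexed by the nodes of a tree; Sections~\ref{sec:frame} and~\ref{sec:tree} build this tree. For a general $f$ the record is a restriction of $f$ to an initial segment of $\kappa$, which takes $\kappa$ possible values; this is the subject of Section~\ref{sec:code}.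

\section{Saturated structures}\label{sec:sat}

From now on $\kappa$ is a regular infinite cardinal and $\mathcal M$ is saturated of cardinality $\kappa$. \emph{Small} means of size less than $\kappa$; for $\kappa=\omega$ it means finite. Regularity is used in two forms: a union of fewer than $\kappa$ small sets is small, and a small subset of the union of an increasing chain $(D_i)_{i<\kappa}$ lies in some $D_i$.

A \emph{formula over $A\subseteq M$} is a formula with parameters from $A$. A set of formulas in the variable $x$ is \emph{finitely satisfiable} if each finite subset has a common solution in $\mathcal M$. A \emph{type over $A$} is a maximal finitely satisfiable set of formulas in $x$ over $A$; it is closed under conjunction and contains $\varphi$ or $\neg\varphi$ for each $\varphi(x)$ over $A$. We write $S_1(A)$ for the set of these types and $\operatorname{tp}(c/A)$ for the type of all formulas over $A$ satisfied by $c$. Every finitely satisfiable set over $A$ extends to a type over $A$, so saturation says: \emph{every finitely satisfiable set of formulas over a small set has a solution in $M$.}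

A set $p\subseteq M\times M$ is \emph{elementary} if $\mathcal M\models\varphi(a_1,\dots,a_n)\leftrightarrow\varphi(a_1',\dots,a_n')$ for all $(a_1,a_1'),\dots,(a_n,a_n')\in p$ and all formulas $\varphi$ without parameters. The formula $x_1=x_2$ shows that $p$ is then an injective partial map, and we call it an \emph{elementary map}. Inverses, restrictions and increasing unions of elementary maps are elementary, automorphisms are elementary, and an elementary map with domain and range $M$ is an automorphism.

An element $c$ is \emph{algebraic over $A$}, written $c\in\operatorname{acl}(A)$, if it satisfies a formula over $A$ with only finitely many solutions. The operator $\operatorname{acl}$ is monotone and satisfies $A\subseteq\operatorname{acl}(A)$; it is finitary, since a formula has finitely many parameters; and $g(\operatorname{acl}(A))=\operatorname{acl}(g(A))$ for $g\in\operatorname{Aut}(\mathcal M)$. Once an automorphism is prescribed on $A$, an element of $\operatorname{acl}(A)$ has only finitely many possible images. Part (b) of the next lemma says that every other element has $\kappa$ possible images when $A$ is small.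

\begin{lemma}\label{lem:ext}
Let $p\colon A\to M$ be elementary with $A$ small.
\begin{itemize}
\item[(a)] The map $p$ extends to an automorphism of $\mathcal M$. In particular, $p$ extends to an elementary map on any $A'\supseteq A$.
\item[(b)] If $c\notin\operatorname{acl}(A)$ and $B\supseteq p(A)$ is small, then there are $\kappa$ many $d\notin\operatorname{acl}(B)$ such that $p\cup\{(c,d)\}$ is elementary.
\item[(c)] For every small $D$ there is $c\notin\operatorname{acl}(D)$.
\end{itemize}
\end{lemma}

\begin{proof}
For $c\in M$ let $\Delta_c=\{\varphi(x,p(\bar a)):\bar a\in A,\ \mathcal M\models\varphi(c,\bar a)\}$. This set is closed under conjunction, and $p\cup\{(c,d)\}$ is elementary exactly when $d$ solves $\Delta_c$.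

(a) If $\varphi(c,\bar a)$ holds, then $\exists x\,\varphi(x,\bar a)$ holds, hence so does $\exists x\,\varphi(x,p(\bar a))$. So $\Delta_c$ is finitely satisfiable, and by saturation any $c$ can be added to the domain of $p$. Applied to $p^{-1}$, this adds any element to the range. List $M$ as $(m_i)_{i<\kappa}$, add $m_i$ to domain and range at stage $i$, and take unions at limits. The domain stays small at each stage, and the final union is an automorphism.

(b) Let $E\subseteq M$ be small and consider
\[
\Delta_c\cup\{\neg\chi(x):\chi\text{ over }B\text{ has finitely many solutions}\}\cup\{x\ne e:e\in E\}.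
\]
If $\varphi(c,\bar a)$ holds, then $\varphi(x,\bar a)$ has infinitely many solutions, as $c\notin\operatorname{acl}(A)$. Having at least $n$ solutions is a first-order property of $\bar a$, so $\varphi(x,p(\bar a))$ has infinitely many solutions too. Finitely many of the other conditions exclude only finitely many elements. So the set is finitely satisfiable, its parameters lie in the small set $B\cup E$, and it has a solution. Thus the set of suitable $d$ is contained in no small set $E$, and it has size $\kappa$.

(c) The set of all $\neg\chi(x)$, where $\chi$ is over $D$ and has finitely many solutions, is finitely satisfiable because $M$ is infinite.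
\end{proof}

The back-and-forth argument in (a), started from the empty map between two structures, gives the uniqueness of saturated models: \emph{two elementarily equivalent saturated structures of the same cardinality are isomorphic.}

\section{Frames}\label{sec:frame}

We look for points $c_i$ ($i<\kappa$) whose images under an automorphism can be chosen one after another, each in $\kappa$ ways. The automorphism is built by back-and-forth, and by Lemma~\ref{lem:ext}(b) the image of $c_i$ is free as long as $c_i$ is not algebraic over the current domain. The forth steps can be scheduled in advance: at stage $i$ the domain has to contain a fixed small set $D_i$.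

\begin{definition}\label{def:frame}
A \emph{frame} consists of elements $c_i\in M$ and small sets $D_i\subseteq M$ ($i<\kappa$) such that $(D_i)$ is increasing, $D_i=\bigcup_{k<i}D_k$ for limit $i$, $\bigcup_iD_i=M$, and $c_i\in D_{i+1}\setminus\operatorname{acl}(D_i)$. A small set $A$ is \emph{$i$-good} if $c_j\notin\operatorname{acl}(A\cup D_j)$ for all $j$ with $i\le j<\kappa$. The frame is \emph{flexible} if for every $i$-good set $A$ and every $a\in M$ there is $a'$ such that $\operatorname{tp}(a'/A)=\operatorname{tp}(a/A)$ and $A\cup\{a'\}$ is $i$-good.
\end{definition}

The $c_i$ are distinct, since $c_i\in D_{i+1}\subseteq D_j$ and $c_j\notin D_j$ for $i<j$. A domain $A$ is $i$-good if it leaves all $c_j$ with $j\ge i$ free at the time when they are treated. The back steps cannot be scheduled in advance. They add to the domain $A$ a preimage of a given element; this preimage is prescribed only up to its type over $A$, and flexibility says that it can be chosen without spoiling goodness.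

\begin{example}\label{ex:vector}
Let $\mathcal M$ be the $\mathbb F_2$-vector space with basis $(e_n)_{n<\omega}$. For finite $A$, the span of $A$ is finite, and the vectors outside it form one infinite orbit of the pointwise stabilizer of $A$; so $\operatorname{acl}(A)$ is the span of $A$, and all vectors outside it have the same type over $A$.

Take $c_i=e_i$ and $D_i=\operatorname{span}\{e_n:n<i\}$. This frame is not flexible: $\emptyset$ is $0$-good, but if $a'\ne0$ and $e_j$ is the last basis vector occurring in $a'$, then $c_j\in\operatorname{span}(\{a'\}\cup D_j)$. The failure is real. Suppose distinct vectors $b_\nu$ are attached to the nonempty $\nu\in\omega^{<\omega}$, and fix $m\ne0$. If $V$ is a finite subspace with $m\notin V$, then $m\in\operatorname{span}(V\cup\{b\})$ forces $b\in m+V$, which excludes only finitely many $b$. So we can choose a branch $x\in\omega^\omega$ with $m\notin\operatorname{span}\{b_{x\upharpoonright(i+1)}:i<\omega\}$, and the linear map $c_i\mapsto b_{x\upharpoonright(i+1)}$ is not onto.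

Take instead $c_i=e_{2i}$ and $D_i=\operatorname{span}\{e_n:n<2i\}$. Let $A$ be $i$-good. If $a\in\operatorname{span}(A)$, put $a'=a$. Otherwise put $a'=e_{2r+1}$ where $A\subseteq D_r$. For $j>r$ we have $A\cup\{a'\}\subseteq D_j$. For $i\le j\le r$, neither $c_j$ nor any vector of $A\cup D_j$ involves $e_{2r+1}$, so $c_j\in\operatorname{span}(A\cup D_j\cup\{a'\})$ would give $c_j\in\operatorname{span}(A\cup D_j)$. Hence this frame is flexible: the odd basis vectors are kept in reserve for the back steps.
\end{example}

In general we build the reserve by bookkeeping. Each demand $(A,a,i)$ is met at some stage $l$. The witness $a'$ is put into $D_{l+1}$, so the $c_j$ chosen later avoid it automatically. Only the fewer than $\kappa$ elements $c_j$ with $j\le l$ need an argument. Instead of moving $a$ away from these $c_j$, we move the $c_j$ away from $a$, one at a time, by an automorphism fixing $A$, and then pull $a$ back.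

\begin{lemma}\label{lem:move}
Let $i\le l<\kappa$, let $(D_j)_{i\le j\le l}$ be an increasing chain of small sets, continuous at limits $j>i$, and let $c_j$ ($i\le j\le l$) be elements with $c_j\in D_{j+1}$ for $j<l$. Let $A$ be small with $c_j\notin\operatorname{acl}(A\cup D_j)$ for $i\le j\le l$. Then for every $a\in M$ there is $a'$ with $\operatorname{tp}(a'/A)=\operatorname{tp}(a/A)$ and $c_j\notin\operatorname{acl}(A\cup\{a'\}\cup D_j)$ for $i\le j\le l$.
\end{lemma}

\begin{proof}
We build increasing elementary maps $\tau_j$ with domain $A\cup D_j$ and elements $c_j'$ for $i\le j\le l$. Let $\tau_i$ be the identity on $A\cup D_i$, and take unions at limits; continuity gives the right domain. Given $\tau_j$, Lemma~\ref{lem:ext}(b) provides $c_j'\notin\operatorname{acl}(\{a\}\cup\tau_j(A\cup D_j))$ such that $\tau_j\cup\{(c_j,c_j')\}$ is elementary. If $j<l$, extend this map to $\tau_{j+1}$ on $A\cup D_{j+1}$ by Lemma~\ref{lem:ext}(a). At the end extend $\tau_l\cup\{(c_l,c_l')\}$ to an automorphism $g$. It fixes $A$ pointwise, and $g(c_j)=c_j'\notin\operatorname{acl}(A\cup\{a\}\cup g(D_j))$ for $i\le j\le l$. Put $a'=g^{-1}(a)$ and apply $g^{-1}$.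
\end{proof}

\begin{proposition}\label{prop:frame}
If $\kappa^{<\kappa}=\kappa$, then $\mathcal M$ has a flexible frame.
\end{proposition}

\begin{proof}
A small subset of $M$ is the range of a sequence of length less than $\kappa$, so by $\kappa^{<\kappa}=\kappa$ there are $\kappa$ triples $(A,a,i)$ with $A\subseteq M$ small, $a\in M$ and $i<\kappa$. List them as $(A_l,a_l,i_l)_{l<\kappa}$, each occurring $\kappa$ times. Put $D_0=\emptyset$ and take unions at limits. At stage $l$ the sets $D_j$ ($j\le l$) and the elements $c_j$ ($j<l$) are given. Choose $c_l\notin\operatorname{acl}(D_l)$ by Lemma~\ref{lem:ext}(c). Call the stage \emph{active} if $i_l\le l$ and $c_j\notin\operatorname{acl}(A_l\cup D_j)$ for $i_l\le j\le l$. At an active stage let $a_l'$ be given by Lemma~\ref{lem:move} for $i_l,l,A_l,a_l$; otherwise let $a_l'=a_l$. Put $D_{l+1}=D_l\cup A_l\cup\{c_l,a_l'\}$. The $D_l$ are small by regularity, and their union is $M$ because every singleton occurs as some $A_l$. So we have a frame.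

Let $A$ be $i$-good and $a\in M$. The triple $(A,a,i)$ occurs at some stage $l\ge i$, and this stage is active. Put $a'=a_l'$; it has the type of $a$ over $A$. For $i\le j\le l$ Lemma~\ref{lem:move} gives $c_j\notin\operatorname{acl}(A\cup\{a'\}\cup D_j)$. For $j>l$ we have $A\cup\{a'\}\subseteq D_{l+1}\subseteq D_j$ and $c_j\notin\operatorname{acl}(D_j)$. So $A\cup\{a'\}$ is $i$-good.
\end{proof}

\section{A tree of automorphisms}\label{sec:tree}

We now run the back-and-forth construction along all branches of $\kappa^{<\kappa}$ at once. The images of the $c_i$ at different nodes have to be distinct, so that a single permutation $s$ can treat each of them in its own way.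

\begin{proposition}\label{prop:tree}
Let $\kappa^{<\kappa}=\kappa$ and let $(c_i),(D_i)$ be a flexible frame. There are pairwise distinct elements $b_\nu\in M$, for $\nu\in\kappa^{<\kappa}$ of successor length, and automorphisms $g_x\in\operatorname{Aut}(\mathcal M)$, for $x\in\kappa^\kappa$, such that $g_x(c_i)=b_{x\upharpoonright(i+1)}$ for all $i<\kappa$.
\end{proposition}

\begin{proof}
Let $M=\{m_i:i<\kappa\}$. We define elementary maps $p_\nu$ ($\nu\in\kappa^{<\kappa}$) such that $p_\nu\subseteq p_{\nu'}$ for $\nu\subseteq\nu'$ and the domain $A_\nu$ of $p_\nu$ is a $|\nu|$-good set containing $D_{|\nu|}$. To keep the $b_\nu$ distinct we treat the nodes one at a time, each with fewer than $\kappa$ nodes treated before it. This is where $\kappa^{<\kappa}=\kappa$ is used: list the tree as $(\nu_\xi)_{\xi<\kappa}$, and at step $\xi$ treat, in order of length, the initial segments of $\nu_\xi$ not yet treated. Each step treats fewer than $\kappa$ nodes, so by regularity each node has fewer than $\kappa$ predecessors in this order, and these include its proper initial segments.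

Let $p_\emptyset$ be the identity on $D_0$. The set $D_0$ is $0$-good because $D_0\cup D_j=D_j$.

\emph{Successor node $\nu{}^\frown\alpha$ with $|\nu|=i$.} Since $A_\nu$ is $i$-good, $c_i\notin\operatorname{acl}(A_\nu)$. By Lemma~\ref{lem:ext}(b) there is $b_{\nu{}^\frown\alpha}$, different from the fewer than $\kappa$ elements $b_{\nu'}$ chosen so far, such that $p_\nu\cup\{(c_i,b_{\nu{}^\frown\alpha})\}$ is elementary. \emph{Forth:} extend this map to an automorphism $g$ and let $p$ be the restriction of $g$ to $A=A_\nu\cup D_{i+1}$, a set that contains $c_i$. For $j\ge i+1$ we have $A\cup D_j=A_\nu\cup D_j$, so $A$ is $(i+1)$-good. \emph{Back:} let $a=g^{-1}(m_i)$. By flexibility there is $a'$ with $\operatorname{tp}(a'/A)=\operatorname{tp}(a/A)$ such that $A\cup\{a'\}$ is $(i+1)$-good. Put $p_{\nu{}^\frown\alpha}=p\cup\{(a',m_i)\}$. It is elementary, since for $\bar a$ from $A$ the statements $\varphi(a',\bar a)$, $\varphi(a,\bar a)$ and $\varphi(m_i,p(\bar a))$ are equivalent.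

\emph{Node $\nu$ of limit length $i$.} Put $p_\nu=\bigcup_{k<i}p_{\nu\upharpoonright k}$. Its domain is small by regularity and contains $\bigcup_{k<i}D_k=D_i$. If $j\ge i$ and $c_j\in\operatorname{acl}(A_\nu\cup D_j)$, then $c_j\in\operatorname{acl}(A_{\nu\upharpoonright k}\cup D_j)$ for some $k<i$, as $\operatorname{acl}$ is finitary; this contradicts the $k$-goodness of $A_{\nu\upharpoonright k}$. So $A_\nu$ is $i$-good.

For $x\in\kappa^\kappa$ the elementary map $g_x=\bigcup_{i<\kappa}p_{x\upharpoonright i}$ has domain containing $\bigcup_iD_i=M$ and range containing every $m_i$. So it is an automorphism, and $g_x(c_i)=b_{x\upharpoonright(i+1)}$.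
\end{proof}

\section{Coding permutations by branches}\label{sec:code}

We want to attach to $f\in\operatorname{Sym}(\kappa)$ a branch $x_f\in\kappa^\kappa$ and to find one permutation $s$ with $s(b_{x_f\upharpoonright(i+1)})=b_{x_f\upharpoonright(f(i)+1)}$ for all $f$ and $i$. For this the node $x_f\upharpoonright(i+1)$ must determine the node $x_f\upharpoonright(f(i)+1)$, which may be longer, and conversely. This can be arranged when $i$ lies in a proper initial segment of $\kappa$ that $f$ preserves: let $x_f(i)$ record $f$ on that segment.

For $f\in\operatorname{Sym}(\kappa)$ let $E_f=\{\delta<\kappa:f[\delta]=\delta\}$, where $f[\delta]=\{f(k):k<\delta\}$, and call $f$ \emph{tame} if $E_f$ is unbounded in $\kappa$. The permutations $f_\varepsilon$ of Section~\ref{sec:Q} are tame. A permutation of $\omega$ that consists of one infinite cycle preserves no finite nonempty set, so it is not tame.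

\begin{lemma}\label{lem:tame}
If $\kappa$ is regular and uncountable, every $f\in\operatorname{Sym}(\kappa)$ is tame. Every $f\in\operatorname{Sym}(\omega)$ is a product of three tame permutations.
\end{lemma}

\begin{proof}
Let $\kappa$ be regular and uncountable and $\alpha_0<\kappa$. Small subsets of $\kappa$ are bounded, so there are $\alpha_0<\alpha_1<\dots<\kappa$ with $f[\alpha_n]\cup f^{-1}[\alpha_n]\subseteq\alpha_{n+1}$. Then $\delta=\sup_n\alpha_n<\kappa$ is closed under $f$ and $f^{-1}$, so $\delta\in E_f$.

Let $\kappa=\omega$. Choose $0=n_0<n_1<\cdots$ with $f(k),f^{-1}(k)<n_{r+1}$ for all $k<n_r$. Put $B_r=[n_r,n_{r+1})$ and $B_{-1}=\emptyset$. If $k\in B_r$, then $f(k)<n_{r+2}$, and $f(k)<n_{r-1}$ would give $k=f^{-1}(f(k))<n_r$. So $f(B_r)\subseteq B_{r-1}\cup B_r\cup B_{r+1}$. We undo the crossings between neighboring blocks. Let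
\[
X_r=B_{r+1}\cap f(B_r),\qquad Y_r=B_r\cap f(B_{r+1}).
\]
For $L=[0,n_{r+1})$, a point leaves $L$ under $f$ only by going from $B_r$ to $B_{r+1}$, and enters $L$ only by going from $B_{r+1}$ to $B_r$. So $X_r=f(L)\setminus L$ and $Y_r=L\setminus f(L)$, and $|X_r|=|Y_r|$ because $L$ and $f(L)$ are finite of the same size. All the sets $X_r,Y_r$ are pairwise disjoint: inside $B_m$ only $X_{m-1}\subseteq f(B_{m-1})$ and $Y_m\subseteq f(B_{m+1})$ occur. Let $u_r=u_r^{-1}$ exchange $X_r$ and $Y_r$ and fix everything else. The $u_r$ have disjoint supports. Let $u_e$ and $u_o$ be the products of the $u_r$ over even and over odd $r$, and let $u=u_eu_o=u^{-1}$. Let $k\in B_r$. If $f(k)\in B_{r+1}$, then $f(k)\in X_r$ and $uf(k)\in Y_r\subseteq B_r$. If $f(k)\in B_{r-1}$, then $f(k)\in Y_{r-1}$ and $uf(k)\in X_{r-1}\subseteq B_r$. If $f(k)\in B_r$, then $f(k)\in f(B_r)$ lies in neither $X_{r-1}$ nor $Y_r$, so $uf(k)=f(k)\in B_r$. Thus $uf$ maps each finite set $B_r$ onto itself, and $n_r\in E_{uf}$ for all $r$. Since $u_r$ is supported in $B_r\cup B_{r+1}=[n_r,n_{r+2})$, we have $n_{2r}\in E_{u_e}$ and $n_{2r+1}\in E_{u_o}$ for all $r$. So $f=u_eu_o(uf)$ is a product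 of three tame permutations.
\end{proof}

\begin{lemma}\label{lem:code}
Let $\kappa^{<\kappa}=\kappa$. One can assign to each tame $f\in\operatorname{Sym}(\kappa)$ a branch $x_f\in\kappa^\kappa$ so that the rule $\pi(x_f\upharpoonright(i+1))=x_f\upharpoonright(f(i)+1)$ defines a permutation $\pi$ of the set $T=\{x_f\upharpoonright(i+1):f\text{ tame},\ i<\kappa\}$.
\end{lemma}

\begin{proof}
A bijection $h\colon\delta\to\delta$ with $\delta<\kappa$ is an element of $\kappa^{<\kappa}$, so there is an injection $\#$ from the set of all such bijections into $\kappa$. For tame $f$ put
\[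
\delta_f(i)=\min\{\delta\in E_f:\delta>i\},\qquad x_f(i)=\#\bigl(f\upharpoonright\delta_f(i)\bigr).
\]
The key property is the following, for tame $f,h$ and $m<\kappa$.
\begin{itemize}
\item[$(\dagger)$] If $x_f(m)=x_h(m)$, then there is $\delta>m$ in $E_f\cap E_h$ with $f\upharpoonright\delta=h\upharpoonright\delta$ and $x_f\upharpoonright\delta=x_h\upharpoonright\delta$.
\end{itemize}
Indeed, $f\upharpoonright\delta_f(m)=h\upharpoonright\delta_h(m)$ by injectivity of $\#$, and comparing domains gives $\delta_f(m)=\delta_h(m)=:\delta$. For $\gamma\le\delta$ we have $f[\gamma]=h[\gamma]$, so $E_f$ and $E_h$ agree up to and including $\delta$. Hence for $k<\delta$ we get $\delta_f(k)=\delta_h(k)\le\delta$, and so $x_f(k)=x_h(k)$.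

\emph{$\pi$ is well defined.} Let $x_f\upharpoonright(i+1)=x_h\upharpoonright(j+1)$. Comparing lengths gives $i=j$. Take $\delta$ from $(\dagger)$ with $m=i$. Then $f(i)=h(i)<\delta$, since $i<\delta\in E_f$, and $x_f,x_h$ agree below $\delta\ge f(i)+1$.

\emph{$\pi$ is injective.} Let $x_f\upharpoonright(f(i)+1)=x_h\upharpoonright(h(j)+1)$. Then $f(i)=h(j)=:m$ and $x_f(m)=x_h(m)$. Take $\delta$ from $(\dagger)$. Both $f$ and $h$ restrict to the same permutation of $\delta$, and $m<\delta$, so $i=j<\delta$ and $x_f\upharpoonright(i+1)=x_h\upharpoonright(j+1)$.

\emph{$\pi$ is surjective,} since $x_f\upharpoonright(m+1)=\pi(x_f\upharpoonright(f^{-1}(m)+1))$.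
\end{proof}

\begin{proposition}\label{prop:induce}
Let $\kappa^{<\kappa}=\kappa$. There are $C\subseteq M$ with $|C|=\kappa$ and $s\in\operatorname{Sym}(M)$ such that every permutation of $C$ is the restriction of a product of at most $9$ elements of $\operatorname{Aut}(\mathcal M)\cup\{s\}$.
\end{proposition}

\begin{proof}
Take a flexible frame (Proposition~\ref{prop:frame}), the $b_\nu$ and $g_x$ of Proposition~\ref{prop:tree}, and $T,\pi$ from Lemma~\ref{lem:code}. Let $C=\{c_i:i<\kappa\}$; the $c_i$ are distinct, so permutations of $C$ correspond to permutations of $\kappa$. Let $s(b_\nu)=b_{\pi(\nu)}$ for $\nu\in T$ and let $s$ fix all other points; this is a permutation of $M$ because the $b_\nu$ are distinct. For tame $f$ and $g=g_{x_f}$,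
\[
g^{-1}sg(c_i)=g^{-1}s\bigl(b_{x_f\upharpoonright(i+1)}\bigr)=g^{-1}\bigl(b_{x_f\upharpoonright(f(i)+1)}\bigr)=c_{f(i)}\qquad(i<\kappa).
\]
So a tame permutation is induced on $C$ by a product of three generators, and by Lemma~\ref{lem:tame} every permutation of $\kappa$ is a product of at most three tame ones.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:induce}, Lemma~\ref{lem:large} applies to $\Gamma=\operatorname{Aut}(\mathcal M)\cup\{s,s^{-1}\}$ with $\ell=9$. With $F=\{s,t,r_1,r_2\}$, every element of $\operatorname{Sym}(M)$ is a product of at most $16\cdot9+24=168$ elements of $\operatorname{Aut}(\mathcal M)\cup F\cup F^{-1}$. The inequality follows from Lemma~\ref{lem:cof}.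
\end{proof}

\section{The case $\kappa^{<\kappa}>\kappa$}\label{sec:big}

If $\kappa^{<\kappa}>\kappa$, there are too many demands to list, too many nodes to label by distinct elements of $M$, and too many restrictions to code. This case occurs: if $2^{\aleph_0}>\aleph_1$, then $\aleph_1^{<\aleph_1}\ge2^{\aleph_0}>\aleph_1$, and Example~\ref{ex:strict} gives saturated structures of cardinality $\aleph_1$. But now saturation is a severe restriction on $\mathcal M$, and it yields a stronger conclusion than Proposition~\ref{prop:induce}.

\begin{proposition}\label{prop:big}
Let $\kappa$ be regular with $\kappa^{<\kappa}>\kappa$, and let $\mathcal M$ be saturated of cardinality $\kappa$. There is $I\subseteq M$ with $|I|=\kappa$ such that every permutation of $I$ extends to an automorphism of $\mathcal M$.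
\end{proposition}

Throughout this section the hypotheses of the proposition are in force. Since $\omega^{<\omega}=\omega$, the cardinal $\kappa$ is uncountable.

\begin{lemma}\label{lem:lambda}
There is an infinite cardinal $\lambda<\kappa$ with $2^\lambda>\kappa$ and $|2^{<\lambda}|\le\kappa$.
\end{lemma}

\begin{proof}
Suppose $2^\mu\le\kappa$ for all $\mu<\kappa$. By regularity every function from $\mu<\kappa$ to $\kappa$ has range in some $\alpha<\kappa$, so $\kappa^\mu\le\sum_{\alpha<\kappa}|\alpha|^\mu\le\sum_{\alpha<\kappa}2^{|\alpha|\cdot\mu}\le\kappa$, and $\kappa^{<\kappa}=\kappa$, a contradiction. Let $\lambda<\kappa$ be least with $2^\lambda>\kappa$. It is infinite, and $|2^{<\lambda}|=\sum_{i<\lambda}2^{|i|}\le\lambda\cdot\kappa=\kappa$.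
\end{proof}

We fix such a $\lambda$ and use it twice in the same way: $\mathcal M$ cannot carry $2^\lambda$ pairwise contradictory, finitely satisfiable sets of formulas over small sets, for their solutions would be $2^\lambda>\kappa$ distinct elements of $M$.

\subsection{An indiscernible set}

A sequence $(y_j)_{j\in J}$ indexed by a linear order is \emph{indiscernible} if any two increasing $n$-tuples from it satisfy the same formulas without parameters. By Ramsey's theorem and compactness \cite[Lemma 5.1.3]{TZ}, some structure $\mathcal M'$ elementarily equivalent to $\mathcal M$ contains an indiscernible sequence $(y_n)_{n<\omega}$ of distinct elements. For a linear order $J$, call a family $(e_j)_{j\in J}$ in $M$ a \emph{copy} if for all $j_0<\dots<j_{n-1}$ the tuple $(e_{j_0},\dots,e_{j_{n-1}})$ satisfies in $\mathcal M$ the same formulas as $(y_0,\dots,y_{n-1})$ in $\mathcal M'$.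

\begin{lemma}\label{lem:copy}
For every linear order $J$ with $|J|\le\kappa$ there is a copy $(e_j)_{j\in J}$ in $M$.
\end{lemma}

\begin{proof}
Well-order $J$ in type at most $\kappa$ and choose the $e_j$ recursively. Suppose $(e_j)_{j\in J'}$ is a copy, $J'$ is small, and $j^*\in J\setminus J'$. The requirements on $x=e_{j^*}$ are the formulas $\varphi(e_{j_0},\dots,x,\dots,e_{j_{n-1}})$, where $j_0<\dots<j_{n-1}$ lie in $J'\cup\{j^*\}$, the variable $x$ stands in the place $k$ with $j_k=j^*$, and $\mathcal M'\models\varphi(y_0,\dots,y_{n-1})$. By indiscernibility, the conjunction of finitely many requirements is again one, for the tuple of all indices involved. For a single requirement, $\exists x\,\varphi$ holds of the increasing tuple $(y_i)_{i<n,\,i\ne k}$, hence of $(y_0,\dots,y_{n-2})$, hence of $(e_{j_i})_{i\ne k}$; for $n=1$ use that $\mathcal M'$ and $\mathcal M$ satisfy the same sentences. So the requirements are finitely satisfiable over a small set, and some $e_{j^*}$ meets them all.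
\end{proof}

\begin{lemma}\label{lem:indisc}
There is $I\subseteq M$ with $|I|=\kappa$ such that every permutation of $I$ is an elementary map.
\end{lemma}

\begin{proof}
Let $\Pi_n$ be the set of permutations $\rho$ of $\{0,\dots,n-1\}$ such that $(y_{\rho(0)},\dots,y_{\rho(n-1)})$ satisfies the same formulas as $(y_0,\dots,y_{n-1})$. If every $\Pi_n$ is the full symmetric group, let $I$ be a copy indexed by $\kappa$. Its elements are distinct, any two $n$-tuples of distinct elements of $I$ satisfy the same formulas, and so every permutation of $I$ is elementary.

The set $\Pi_n$ is closed under composition. For $\rho,\rho'\in\Pi_n$ and a formula $\varphi$, let $\varphi'(x_0,\dots,x_{n-1})=\varphi(x_{\rho(0)},\dots,x_{\rho(n-1)})$; then $\varphi(\bar y)$, $\varphi'(\bar y)$ and $\varphi'(y_{\rho'(0)},\dots,y_{\rho'(n-1)})=\varphi(y_{\rho'\rho(0)},\dots,y_{\rho'\rho(n-1)})$ are equivalent. Suppose some $\Pi_n$ is not the full symmetric group. Adjacent transpositions generate the symmetric group, so some $(k\ \,k+1)$ is not in $\Pi_n$. Hence there is a formula $\psi(x_0,\dots,x_{n-1})$ that, in every copy, holds of all increasing $n$-tuples and fails when the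 entries in places $k$ and $k+1$ of an increasing tuple are exchanged. Such a $\psi$ defines the order of the copy, and we use it on an order of size at most $\kappa$ with $2^\lambda$ cuts.

For distinct $\nu,\nu'\in2^{<\lambda}$, neither of $\nu{}^\frown\frac12$ and $\nu'{}^\frown\frac12$ is an initial segment of the other, so comparing them lexicographically defines a linear order on $2^{<\lambda}$. If $\nu\subsetneq\nu'$, then $\nu<\nu'$ exactly when $\nu'(|\nu|)=1$. Let $J$ be this order with $k$ points added at the beginning and $n-k-2$ at the end. Since $|J|\le\kappa$, there is a copy $(e_j)_{j\in J}$; let $\bar e^-$ and $\bar e^+$ be its added end parts. For $\eta\in2^\lambda$ consider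
\[
\{\psi(\bar e^-,e_{\eta\upharpoonright i},x,\bar e^+):i<\lambda,\ \eta(i)=1\}\cup\{\neg\psi(\bar e^-,e_{\eta\upharpoonright i},x,\bar e^+):i<\lambda,\ \eta(i)=0\}.
\]
Given finitely many of these conditions, take $i^*<\lambda$ larger than all $i$ involved and $x=e_{\eta\upharpoonright i^*}$. If $\eta(i)=1$, then $\eta\upharpoonright i<\eta\upharpoonright i^*$, the tuple is increasing, and $\psi$ holds. If $\eta(i)=0$, the tuple is an increasing one with places $k,k+1$ exchanged, and $\psi$ fails. So the set is finitely satisfiable, with at most $\lambda$ parameters. If $\eta\ne\eta'$ first differ at $i$, then $\eta\upharpoonright i=\eta'\upharpoonright i$, and the two sets contain a formula and its negation. This gives $2^\lambda$ pairwise contradictory sets, which is impossible.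
\end{proof}

\subsection{A saturated model constructed over $I$}

Fix $I$ as in Lemma~\ref{lem:indisc}. It is not small, so Lemma~\ref{lem:ext}(a) does not extend its permutations. We therefore rebuild $\mathcal M$ over $I$, adding elements one at a time, so that the type of each new element over all earlier ones is determined by its type over a small set. A map that respects these small sets will then respect everything.

Let $A\subseteq B\subseteq M$ with $A$ small. A type $q\in S_1(A)$ is \emph{$B$-isolating} if for every formula $\varphi(x)$ over $B$ there is $\psi\in q$ with $\mathcal M\models\forall x(\psi\to\varphi)$ or $\mathcal M\models\forall x(\psi\to\neg\varphi)$. Then all solutions of $q$ in $M$ have the same type $r\supseteq q$ over $B$; such types $r\in S_1(B)$ are called \emph{isolated over $B$}. Each is realized in $M$, by saturation applied to $q$, so there are at most $\kappa$ of them.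

\begin{lemma}\label{lem:dense}
Let $A\subseteq B\subseteq M$ with $A$ small. Every $q\in S_1(A)$ extends to a $B$-isolating type $q'\in S_1(A')$ for some small $A'$ with $A\subseteq A'\subseteq B$.
\end{lemma}

\begin{proof}
Suppose not. We build small $A_\eta\subseteq B$ and $q_\eta\in S_1(A_\eta)$ for $\eta\in2^{\le\lambda}$, increasing along initial segments, with $q_\emptyset=q$. At limits take unions; the sets stay small since $\lambda<\kappa$ and $\kappa$ is regular. For $\eta\in2^{<\lambda}$ the type $q_\eta$ extends $q$, so it is not $B$-isolating: there is $\varphi_\eta$ over $B$ such that $\psi\wedge\varphi_\eta$ and $\psi\wedge\neg\varphi_\eta$ have solutions for every $\psi\in q_\eta$. As $q_\eta$ is closed under conjunction, $q_\eta\cup\{\varphi_\eta\}$ and $q_\eta\cup\{\neg\varphi_\eta\}$ are finitely satisfiable. Extend them to types $q_{\eta{}^\frown1}$ and $q_{\eta{}^\frown0}$ over $A_\eta$ together with the parameters of $\varphi_\eta$. The types $q_\eta$ with $\eta\in2^\lambda$ are pairwise contradictory, which is impossible.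
\end{proof}

Let $\theta=\kappa\cdot\kappa$ be the ordinal product. For a family $(d_\beta)_{\beta<\theta}$ and $W\subseteq\theta$ write $d_W=\{d_\beta:\beta\in W\}$ and $B_\beta=I\cup\{d_\gamma:\gamma<\beta\}$.

\begin{lemma}\label{lem:construct}
There are elements $d_\beta\in M$ and small sets $A_\beta\subseteq B_\beta$ ($\beta<\theta$) such that each $\operatorname{tp}(d_\beta/A_\beta)$ is $B_\beta$-isolating and $N=I\cup d_\theta$ is the universe of an elementary substructure $\mathcal N$ of $\mathcal M$ that is saturated of cardinality $\kappa$.
\end{lemma}

\begin{proof}
The construction has $\kappa$ rounds of length $\kappa$, and round $i$ realizes all types isolated over $N_i=B_{\kappa\cdot i}$. At the start of round $i$ list these types, with repetitions, as $(r_{i,\xi})_{\xi<\kappa}$; there is at least one by Lemma~\ref{lem:dense}. Let $q_{i,\xi}\subseteq r_{i,\xi}$ be an $N_i$-isolating type over a small subset of $N_i$. For $\beta=\kappa\cdot i+\xi$ use Lemma~\ref{lem:dense} to extend $q_{i,\xi}$ to a $B_\beta$-isolating type over a small set $A_\beta\subseteq B_\beta$, and let $d_\beta\in M$ realize it. Then $d_\beta$ realizes $q_{i,\xi}$, hence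 $r_{i,\xi}$.

We have $|N|=\kappa$. Let $A\subseteq N$ be small and $q\in S_1(A)$. By regularity $A\subseteq N_i$ for some $i<\kappa$. By Lemma~\ref{lem:dense}, $q$ extends to an $N_i$-isolating type, so $q\subseteq r_{i,\xi}$ for some $\xi$, and $q$ is realized in $N$. In particular every formula $\varphi(x)$ over $N$ with a solution in $M$ has a solution in $N$. By the Tarski--Vaught test this says that $N$ is the universe of an elementary substructure $\mathcal N$. Types over subsets of $N$ are then the same in $\mathcal N$ as in $\mathcal M$, so $\mathcal N$ is saturated.
\end{proof}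

\subsection{Extending permutations of $I$}

Call a pair $(W,I_0)$ with $W\subseteq\theta$ and $I_0\subseteq I$ \emph{closed} if $A_\beta\subseteq I_0\cup d_{W\cap\beta}$ for all $\beta\in W$. The first lemma below finds small closed pairs. The second shows that on a closed pair it suffices to control a map over $I_0$, rather than over all of $I$.

\begin{lemma}\label{lem:closed}
Every small $Z\subseteq N$ is contained in $I_0\cup d_W$ for some closed pair $(W,I_0)$ with $W$ and $I_0$ small.
\end{lemma}

\begin{proof}
For each $\beta$ fix a small $w_\beta\subseteq\beta$ with $A_\beta\setminus I\subseteq d_{w_\beta}$. Take a small $W_0$ with $Z\setminus I\subseteq d_{W_0}$, put $W_{n+1}=W_n\cup\bigcup_{\beta\in W_n}w_\beta$, and let $W=\bigcup_nW_n$. Since $\kappa$ is regular and uncountable, $W$ is small, and so is $I_0=(I\cap Z)\cup\bigcup_{\beta\in W}(I\cap A_\beta)$. For $\beta\in W$ we have $w_\beta\subseteq W\cap\beta$, so $A_\beta\subseteq I_0\cup d_{W\cap\beta}$.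
\end{proof}

\begin{lemma}\label{lem:transfer}
Let $(W,I_0)$ be closed, $f\in\operatorname{Sym}(I)$, and let $\sigma\colon I_0\cup d_W\to N$ be an elementary map that agrees with $f$ on $I_0$. Then $f\cup\sigma$ is an elementary map.
\end{lemma}

\begin{proof}
We show by induction on $\beta\le\theta$ that the set of pairs $\rho_\beta=f\cup\{(d_\gamma,\sigma(d_\gamma)):\gamma\in W\cap\beta\}$ is elementary; note that $\rho_\theta=f\cup\sigma$. For $\beta=0$ this is the choice of $I$. At limits $\rho_\beta$ is an increasing union, and $\rho_{\beta+1}=\rho_\beta$ if $\beta\notin W$. Let $\beta\in W$, let $\bar e$ be a tuple from the domain $I\cup d_{W\cap\beta}\subseteq B_\beta$ of $\rho_\beta$, and suppose that $\varphi(d_\beta,\bar e)$ holds. Since $\operatorname{tp}(d_\beta/A_\beta)$ is $B_\beta$-isolating, it contains some $\psi(x,\bar a)$ that implies $\varphi(x,\bar e)$ or implies $\neg\varphi(x,\bar e)$; the element $d_\beta$ rules out the latter. By closedness $\bar a$ lies in $I_0\cup d_{W\cap\beta}$, where $\rho_\beta$ and $\sigma$ agree. As $\rho_\beta$ is elementary, $\forall x\,(\psi(x,\sigma(\bar a))\to\varphi(x,\rho_\beta(\bar e)))$ holds. As $\sigma$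 is elementary, $\psi(\sigma(d_\beta),\sigma(\bar a))$ holds. Therefore $\varphi(\sigma(d_\beta),\rho_\beta(\bar e))$ holds. Applying this to $\varphi$ and to $\neg\varphi$ shows that $\rho_{\beta+1}$ is elementary.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:big}]
The structures $\mathcal N$ and $\mathcal M$ are elementarily equivalent and saturated of cardinality $\kappa$, hence isomorphic. So it suffices to show that every $f\in\operatorname{Sym}(I)$ extends to an automorphism of $\mathcal N$; an isomorphism $\mathcal N\to\mathcal M$ then carries $I$ to the required set. A partial map on $N$ is elementary in $\mathcal N$ exactly when it is elementary in $\mathcal M$.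

Call $\tau$ an \emph{approximation to $f$} if $\tau\supseteq f$ is an elementary map with domain $I\cup Z$ and range $I\cup Z'$ for some small $Z,Z'\subseteq N$. The map $f$ is one, and by regularity the union of a chain of fewer than $\kappa$ approximations is one. Let $\tau$ be an approximation and $d\in N$. By Lemma~\ref{lem:closed} there is a closed pair $(W,I_0)$ of small sets with $Z\cup\{d\}\subseteq Y:=I_0\cup d_W$. The map $\tau\upharpoonright(I_0\cup Z)$ is elementary with small domain contained in $Y$, so by Lemma~\ref{lem:ext}(a), applied in $\mathcal N$, it extends to an elementary map $\sigma\colon Y\to N$. This $\sigma$ agrees with $f$ on $I_0$. By Lemma~\ref{lem:transfer}, $f\cup\sigma$ is elementary. It has domain $I\cup Y\ni d$ and range $I\cup\sigma(Y)$, and it extends $\tau=f\cup(\tau\upharpoonright Z)$. So $d$ can be added to the domain. The inverse $\tau^{-1}$ is an approximation to $f^{-1}$, so the same step adds $d$ to the range. A back-and-forth of length $\kappa$ through an enumeration of $N$ yields an automorphism of $\mathcal N$ extending $f$.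
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

Let $\mathcal M_A$ be the expansion of $\mathcal M$ by a constant for each element of $A$. A type of $\mathcal M_A$ over a small set $B$ is a type of $\mathcal M$ over $A\cup B$, which is small because $A$ is. So $\mathcal M_A$ is saturated of cardinality $\kappa$, and $\operatorname{Aut}(\mathcal M_A)=\operatorname{Aut}(\mathcal M)_{(A)}\le G$; it is here that we use that the language is arbitrary.

If $\kappa^{<\kappa}=\kappa$, the proof of Theorem~\ref{thm:A}, applied to $\mathcal M_A$, gives $F$ with $|F|\le4$ such that every element of $\operatorname{Sym}(M)$ is a product of at most $168$ elements of $\operatorname{Aut}(\mathcal M_A)\cup F\cup F^{-1}$. If $\kappa^{<\kappa}>\kappa$, Proposition~\ref{prop:big} allows us to apply Lemma~\ref{lem:large} with $\Gamma=\operatorname{Aut}(\mathcal M_A)$, $C=I$ and $\ell=1$; this gives $F=\{t,r_1,r_2\}$ and products of length at most $16+24=40\le168$. In both cases the statement remains true when $\operatorname{Aut}(\mathcal M_A)$ is replaced by the larger group $G$.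

By a theorem of Galvin \cite{Galvin}, every countable subset of $\operatorname{Sym}(\Omega)$, for $\Omega$ infinite, lies in a subgroup generated by two elements. So $F\subseteq\langle a,b\rangle$ for some $a,b\in\operatorname{Sym}(M)$, and $\operatorname{Sym}(M)=\langle G,a,b\rangle$. Finally, $\operatorname{cf}(G)\le\operatorname{cf}(\operatorname{Sym}(\kappa))$ by Lemma~\ref{lem:cof}. \qed

\begin{thebibliography}{9}

\bibitem{RG}
\emph{The Cofinality Of The Saturated Uncountable Random Graph},
\texttt{https://\allowbreak d3ciwvs59ifrt8.cloudfront.net/\allowbreak 5746c4ee-cfaf-4b86-\allowbreak b613-3130f7a995b8/\allowbreak fe10514b-0cfa-41ff-\allowbreak a71a-dd85de5958cc.pdf}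

\bibitem{Galvin}
F. Galvin, \emph{Generating countable sets of permutations}, J. London Math. Soc. 51 (1995).

\bibitem{TZ}
Tent and Ziegler, \emph{A Course in Model Theory}.

\end{thebibliography}
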